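# Toroidally separated sequences in complex Banach spaces

## 1. Separation, weak convergence, open families and ranks

Throughout, $X$ is an infinite-dimensional complex Banach space, $B_X$ and $S_X$ are its closed unit ball and unit sphere, $\mathbb T=\{\theta\in\mathbb C:|\theta|=1\}$ and $\mathbb N=\{1,2,\dots\}$. Sets named $L,M,M',N_0,\dots$ are infinite subsets of $\mathbb N$ unless they are called finite. We say that $X$ contains $Y$ if some closed subspace of $X$ is isomorphic to $Y$.

**Definition 1 (toroidal separation).** A sequence $(x_n)$ in $S_X$ is *toroidally separated* if $\|x_n-\theta x_k\|>1$ for all $n\ne k$ and all $\theta\in\mathbb T$. For $\delta>1$ it is *toroidally $\delta$-separated* if $\|x_n-\theta x_k\|\ge\delta$ for all $n\neq k$ and $\theta\in\mathbb T$.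

Since $\|x_n-\theta x_k\|=\|x_k-\bar\theta x_n\|$, it is enough to check pairs $k<n$. Example: in $\ell_p$ with $1\le p<\infty$ the unit vectors satisfy $\|e_n-\theta e_k\|=2^{1/p}$ for every $\theta\in\mathbb T$, so they are toroidally $2^{1/p}$-separated. The condition is stronger than separation for $\theta=\pm1$. In $\mathbb C$ the numbers $1$ and $\mathrm i$ satisfy $|1\pm \mathrm i|=\sqrt2$, but $|1-\theta \mathrm i|=0$ for $\theta=-\mathrm i$. So in $\ell_p$, $1\le p<\infty$, the sequence $e_1,\mathrm ie_1,e_2,\mathrm ie_2,\dots$ satisfies $\|x_n\pm x_k\|\ge\min(\sqrt2,2^{1/p})>1$ for $n\ne k$ and is not toroidally separated.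

**Definition 2 (weakly null, weakly Cauchy).** $(x_n)$ is *weakly null* if $f(x_n)\to0$ for all $f\in X^*$, and *weakly Cauchy* if $(f(x_n))$ converges for all $f\in X^*$.

In $c_0$, whose dual is $\ell_1$, the unit vectors are weakly null, and the sums $e_1+\dots+e_n$ are weakly Cauchy but not weakly convergent, since a weak limit would have all coordinates equal to $1$. We shall use that the norm is weakly lower semicontinuous: if $x_n\to x$ weakly, then $\|x\|\le\liminf\|x_n\|$.

**Definition 3 (basic sequence).** A sequence $(x_n)$ of nonzero vectors is *basic* with constant $\kappa$ if $\|\sum_{i\le m}a_ix_i\|\le\kappa\|\sum_{i\le n}a_ix_i\|$ for all $m\le n$ and all scalars $a_i$.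

The unit vectors of $c_0$ and of $\ell_p$ are basic with $\kappa=1$.

**Definition 4 (weakly unconditionally Cauchy series).** The series $\sum x_i$ is *weakly unconditionally Cauchy* if $\sum|f(x_i)|<\infty$ for all $f\in X^*$.

In $c_0$ the series $\sum e_i$ is weakly unconditionally Cauchy: for $f\in\ell_1$ the sum is $\|f\|_1$.

**Definition 5 (open family).** A family $\mathcal U$ of infinite subsets of $N_0$ is *open* if membership is always witnessed by a finite initial segment: if $L=\{l_0<l_1<\cdots\}\in\mathcal U$, then there is $n$ such that every infinite subset of $N_0$ whose first $n+1$ elements are $l_0,\dots,l_n$ also lies in $\mathcal U$.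

Example: the family of all $L$ with $l_0+l_1$ even is open, and the first two elements are always a witness. All infinite subsets of the set of even numbers belong to it.

**Definition 6 (trees and ranks).** A *tree* is a nonempty set of finite sequences closed under initial segments. It is *well-founded* if it has no infinite branch. The *rank* of a node $s$ of a well-founded tree is defined by $\operatorname{rk}(s)=\sup\{\operatorname{rk}(t)+1\}$, where $t$ runs over the one-step extensions of $s$ in the tree and $\sup\emptyset=0$.

The rank is defined at every node: if it were undefined at $s$, it would be undefined at some one-step extension, and so on, which gives an infinite branch. If the sequences have entries in a countable set, every rank is a countable ordinal. To see this, suppose that some node has a rank that is not a countable ordinal. A countable supremum of countable ordinals is countable, so some one-step extension also has such a rank, and again we obtain an infinite branch. Example: the sequences $(n_1>n_2>\dots>n_k)$ in $\mathbb N$ form a well-founded tree; a node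 ending in $n$ has rank $n-1$, and the root has rank $\sup_n n=\omega$.

**Definition 7 (almost inclusion).** $M'\subset^*M$ means that $M'\setminus M$ is finite.

If $M_1,M_2,\dots$ satisfy $M_{i}\subset^*M_{h}$ for $h\le i$, there is $M$ with $M\subset^*M_i$ for all $i$. Indeed each $M_1\cap\dots\cap M_i$ is infinite, so we can choose $p_1<p_2<\cdots$ with $p_i\in M_1\cap\dots\cap M_i$ and put $M=\{p_i\}$. We call such an $M$ a *diagonal set*. Example: for $M_i$ the multiples of $2^i$, the set $\{2^i:i\in\mathbb N\}$ is diagonal.

Besides the weak$^*$ compactness of $B_{X^*}$ we shall use the following textbook theorems.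

1. **Riesz.** $S_X$ contains $(y_n)$ with $\|y_n-y_m\|\ge\frac12$ for $n\ne m$.
2. **Rosenthal–Dor** (Dor 1975 for complex scalars). If $X$ does not contain $\ell_1$, every bounded sequence in $X$ has a weakly Cauchy subsequence.
3. **Bessaga–Pełczyński selection principle.** Every normalized weakly null sequence has a basic subsequence.
4. **Bessaga–Pełczyński $c_0$-theorem.** If $\sum x_i$ is weakly unconditionally Cauchy and $\|x_i\|=1$ for all $i$, then $X$ contains $c_0$.
5. **Ramsey theorem for open sets** (Nash-Williams; Galvin–Prikry). If $\mathcal U$ is an open family of infinite subsets of $N_0$, there is $M'\subset N_0$ such that either all infinite subsets of $M'$ lie in $\mathcal U$ or none does.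

## 2. Theorems A and B

For real or complex scalars the following is known. By Kottman's theorem (1975), $S_X$ contains a sequence with $\|x_n-x_k\|>1$ for $n\ne k$. By a theorem of Hájek, Kania and Russo (2018), it contains a sequence with $\|x_n\pm x_k\|>1$. By the Elton–Odell theorem (1981) and its symmetric version (Russo, 2019), for some $\varepsilon>0$ the lower bound $1$ can be replaced by $1+\varepsilon$ in both statements.

Over $\mathbb C$ one may ask for all rotations at once: does every infinite-dimensional complex Banach space have a toroidally separated sequence in its unit sphere? The problem is taken from "Institute of Mathematics, Czech Academy of Sciences", https://www.uibk.ac.at/mathematik/personal/russo/dateien/talks/2021_tartu.pdf. The answer is yes, also with a uniform gap.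

**Theorem A.** Every infinite-dimensional complex Banach space $X$ admits $(x_n)\subset S_X$ with $\|x_n-\theta x_k\|>1$ for all $n\neq k$ and all $\theta\in\mathbb T$.

**Theorem B.** For every infinite-dimensional complex Banach space $X$ there are $\varepsilon>0$ and $(x_n)\subset S_X$ with $\|x_n-\theta x_k\|\ge1+\varepsilon$ for all $n\ne k$ and $\theta\in\mathbb T$. Consequently
$$\|ax_n+bx_k\|\ge(1+\varepsilon)\min(|a|,|b|)\qquad(a,b\in\mathbb C,\ n\neq k).\tag{1}$$
If $X$ contains an isomorphic copy of $c_0$ or $\ell_1$, then $1+\varepsilon$ can be any number $<2$. No $\varepsilon>0$ works for all $X$ simultaneously.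

Theorem B contains Theorem A. We still prove Theorem A first: its proof is short, and Theorem B grows out of the point where that proof loses the $\varepsilon$.

## 3. Unit vectors in $c_0$ and the bound $\ge1$ from Riesz's lemma

In $\ell_p$, $1\le p<\infty$, the unit vectors do the job. In $c_0$ they do not: $\|e_n-\theta e_k\|=1$ for all $\theta$. Here is a repair by hand. For $n\ge2$ put
$$x_n=e_1+\dots+e_{n-1}-e_n\in S_{c_0}.$$
Let $2\le k<n$. The vector $x_k-\theta x_n$ has first coordinate $1-\theta$ and $k$-th coordinate $-1-\theta$. Since $|1-\theta|^2+|1+\theta|^2=4$, its norm is at least $\sqrt2$. So $(x_n)_{n\ge2}$ is toroidally $\sqrt2$-separated. The repair adds unit vectors together while staying in the ball, and we shall do the same in general.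

In an arbitrary $X$ one would first try Riesz's lemma. If $E\subset X$ is a finite-dimensional subspace, there is $x\in S_X$ with $\operatorname{dist}(x,E)=1$: take $z\notin E$ and a nearest point $u\in E$ to $z$, and normalize $z-u$. Applying this repeatedly with $E=\operatorname{span}\{x_1,\dots,x_n\}$ gives a sequence with
$$\|x_n-\theta x_k\|\ge1\qquad(n\ne k,\ \theta\in\mathbb T).$$
All rotations are handled at once, and only strictness is missing. But strictness cannot be had this way: in $c_0$ the unit vectors are a possible outcome of the construction, since $\operatorname{dist}(e_{n+1},\operatorname{span}\{e_1,\dots,e_n\})=1$, and there all the norms equal $1$. The same happens if one uses a normalized weakly null sequence and lower semicontinuity, $\|x\|\le\liminf_m\|x-\theta e_m\|$. So we must exploit the event that $\|x-\theta y\|\le1$ occurs.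

## 4. Normalization, and spaces containing $\ell_1$ or $c_0$

**Lemma 1 (normalization).** Let $\|x\|,\|y\|\le1$, $\theta\in\mathbb T$ and $\|x-\theta y\|\ge c>1$. Then $x,y\ne0$ and $\big\|\frac{x}{\|x\|}-\theta\frac y{\|y\|}\big\|\ge c$.

*Proof.* If $x$ or $y$ were $0$, then $\|x-\theta y\|\le1<c$. We first note:
$$\text{if } h \text{ is convex on } [0,\infty)\text{ and } h(0)\le1<c\le h(1),\text{ then } h(\tau)\ge c\text{ for }\tau\ge1.\tag{2}$$
Indeed $h(1)\le(1-\frac1\tau)h(0)+\frac1\tau h(\tau)$, so $h(\tau)\ge h(1)+(\tau-1)(h(1)-h(0))\ge h(1)\ge c$. Apply (2) to $h(\tau)=\|x-\tau\theta y\|$, where $h(0)=\|x\|\le1$ and $h(1)\ge c$, at $\tau=1/\|y\|$. With $y'=y/\|y\|$ this gives $\|x-\theta y'\|\ge c$. Now apply (2) to $h(\sigma)=\|\sigma x-\theta y'\|$, where $h(0)=1$ and $h(1)\ge c$, at $\sigma=1/\|x\|$. $\square$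

So it suffices to find the sequences of Theorems A and B in the unit ball instead of the sphere.

**Proposition 2.** If $X$ contains $\ell_1$ or $c_0$, then for every $\delta\in(1,2)$ there is a toroidally $\delta$-separated sequence in $S_X$.

*Proof.* **Step 1: $\ell_1$.** The purpose is to find blocks on which the embedding is almost a multiple of an isometry from below. Let $T:\ell_1\to X$ be an isomorphic embedding and $\eta\in(0,1)$. Put
$$k_n=\inf\{\|Tx\|:\ \|x\|_1=1,\ x\text{ finitely supported in }(n,\infty)\}.$$
These numbers increase to some $k\in(0,\infty)$, since $T$ is bounded and bounded below. Fix $n$ with $k_n>(1-\eta)k$. Since $k_m\le k<(1+\eta)k$ for every $m$, we can choose successive finitely supported $v_1,v_2,\dots$ in $(n,\infty)$ with $\|v_j\|_1=1$ and $\|Tv_j\|<(1+\eta)k$. Put $w_j=Tv_j/((1+\eta)k)\in B_X$. For $i\ne j$ and $\theta\in\mathbb T$ we have $\|v_i-\theta v_j\|_1=2$, so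
$$\|w_i-\theta w_j\|\ge\frac{2k_n}{(1+\eta)k}\ge2\,\frac{1-\eta}{1+\eta}.$$
For small $\eta$ the right side is at least $\delta$, and Lemma 1 with $c=\delta$ finishes this case.

**Step 2: almost isometric $c_0$ blocks.** Let $T:c_0\to X$ be an isomorphic embedding and $\eta\in(0,\frac13)$. Put
$$K_n=\sup\{\|Tx\|:\ \|x\|_\infty\le1,\ x\text{ finitely supported in }(n,\infty)\},$$
which decreases to some $K$, and $K>0$ because $T$ is bounded below. Fix $n$ with $K_n<(1+\eta)K$. Since $K_m\ge K$ for all $m$, we can choose successive finitely supported $v_j$ in $(n,\infty)$ with $\|v_j\|_\infty\le1$ and $\|Tv_j\|>(1-\eta)K$. Put $w_j=Tv_j$. For finitely many scalars $a_j$ we have $\|\sum a_jv_j\|_\infty\le\max|a_j|$, so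
$$\Big\|\sum a_jw_j\Big\|\le(1+\eta)K\max|a_j|.$$
If $|a_{j_0}|=\max|a_j|=1$, write $2a_{j_0}w_{j_0}=\sum a_jw_j+\big(a_{j_0}w_{j_0}-\sum_{j\ne j_0}a_jw_j\big)$ and use the upper bound for the last bracket:
$$\Big\|\sum a_jw_j\Big\|\ge2\|w_{j_0}\|-\Big\|a_{j_0}w_{j_0}-\sum_{j\neq j_0}a_jw_j\Big\|\ge2(1-\eta)K-(1+\eta)K=(1-3\eta)K.$$
Hence $u_j=w_j/((1+\eta)K)$ satisfies, by homogeneity,
$$c_\eta\max|a_j|\le\Big\|\sum a_ju_j\Big\|\le\max|a_j|,\qquad c_\eta=\frac{1-3\eta}{1+\eta}.\tag{3}$$

**Step 3: a separated sequence from the blocks.** We repeat the repair of Section 3 with the $p$-th roots of unity in place of the single coefficient $-1$. Re-index $(u_j)$ as $(u_{k,j})_{k\ge1,1\le j\le p}$, let $\zeta=e^{2\pi\mathrm i/p}$ and put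
$$x_n=\sum_{k<n}\sum_{j=1}^pu_{k,j}+\sum_{j=1}^p\zeta^ju_{n,j}.$$
All coefficients have modulus $1$, so $x_n\in B_X$ by (3). Let $k<n$ and $\theta\in\mathbb T$. The coefficient of $x_k-\theta x_n$ at $u_{k,j}$ is $\zeta^j-\theta$. Some $\zeta^j$ lies within angle $\pi/p$ of $-\theta$, and for it $|\zeta^j-\theta|\ge2\cos\frac\pi{2p}$. By (3), $\|x_k-\theta x_n\|\ge2c_\eta\cos\frac\pi{2p}$. This is at least $\delta$ if $\eta$ is small and $p$ is large, and Lemma 1 applies. $\square$

By Proposition 2, **from now on we assume that $X$ contains neither $c_0$ nor $\ell_1$.** Take $(y_n)$ from Riesz's theorem and pass to a weakly Cauchy subsequence by the Rosenthal–Dor theorem. The consecutive differences $y_{n+1}-y_n$ are weakly null and have norm at least $\frac12$, so normalizing them keeps them weakly null. Thus $X$ contains a normalized weakly null sequence, and by the selection principle it has a basic subsequence.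

## 5. Theorem A from unbounded unimodular series

Let $(e_n)$ be a normalized weakly null basic sequence. Suppose that a vector $x=\sum_{i\in F}\theta_ie_i$ of norm at most $1$ cannot be separated from the vectors of the same kind far out. Then there are such a $y$ far out and $\theta\in\mathbb T$ with $\|x-\theta y\|\le1$. But then $x-\theta y$ is again a vector of norm at most $1$ with unimodular coefficients, and longer. If this failure repeats, we build a series $\sum a_ie_i$ with $|a_i|=1$ and bounded partial sums. This is what happens in $c_0$, and we would like to say that it happens only there.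

That is false for a general weakly null basic sequence, because one bounded choice of coefficients does not give $c_0$. Consider the James space $J$ of all complex sequences tending to $0$ with
$$\|x\|_J=\sup\Big\{\Big(\sum_{i<r}|x(p_i)-x(p_{i+1})|^2\Big)^{1/2}:\ p_1<\dots<p_r\Big\}<\infty .$$
It is classical that $J$ has codimension one in its bidual. So $J^{**}$ is separable, and $J$ does not contain $c_0$, because $c_0^{**}=\ell_\infty$ is not separable. Let $x_n=e_{n+1}/\sqrt2$. Along a chain $p_1<p_2<\cdots$ the values of $e_{n+1}$ can change at most twice (from $0$ to $1$ to $0$), so $\|x_n\|_J=1$. The sequence is weakly null: from $|s-t|^2\le2|s|^2+2|t|^2$ and the fact that each index occurs in at most two terms, $\|x\|_J\le2\|x\|_{\ell_2}$, so $(e_n)$ is the image of a weakly null sequence under a bounded operator $\ell_2\to J$. Yet $e_2+\dots+e_{n+1}$ is also an indicator of an interval, so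
$$\|x_1+\dots+x_n\|_J=1\qquad\text{for all }n.$$
On the other hand, pass to even indices. If $i_1<\dots<i_r$ are even and $|a_j|=1$, use the chain $i_1+1,\ i_1+2,\ i_2+1,\ i_2+2,\dots,i_r+1,\ i_r+2$. The vector $\sum_ja_jx_{i_j}$ takes the values $a_1/\sqrt2,0,a_2/\sqrt2,0,\dots$ there, so its norm is at least $\sqrt{(2r-1)/2}$. After passing to this subsequence, no unimodular series is bounded. This works in general.

**Lemma 3.** Let $(x_n)$ be a normalized weakly null sequence in $X$, where $X$ does not contain $c_0$. There is an infinite $M$ such that for every infinite $L\subset M$ and all $(a_i)_{i\in L}\subset\mathbb T$,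
$$\sup_N\Big\|\sum_{i\in L,\,i\le N}a_ix_i\Big\|=\infty .$$

The proof is in Section 6. Granting it, we pass to a subsequence and relabel. This gives a normalized weakly null basic sequence $(e_n)$ in $X$, with constant $\kappa$, which we fix for the rest of the notes, such that
$$\text{(S)}\qquad\sup_N\Big\|\sum_{i\in L,\,i\le N}a_ie_i\Big\|=\infty\quad\text{for every infinite }L\subset\mathbb N\text{ and all }(a_i)_{i\in L}\subset\mathbb T .$$

*Proof of Theorem A, given (S).* For infinite $M$ let $W(M)$ be the set of all $w=\sum_{i\in F}\theta_ie_i$ with $\emptyset\neq F\subset M$ finite, $\theta_i\in\mathbb T$ and $\|w\|\le1$. It contains $e_i$ for every $i\in M$, and $W(M')\subset W(M)$ if $M'\subset M$. Exactly one of two cases holds.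

**Case (a): every $M$ admits $x\in W(M)$ and $M'\subset M$ with $\|x-\theta y\|>1$ for all $y\in W(M')$, $\theta\in\mathbb T$.** Here we pick the sequence greedily. Start with $M_0=\mathbb N$ and choose inductively $x_n\in W(M_{n-1})$ and $M_n\subset M_{n-1}$ with $\|x_n-\theta y\|>1$ for all $y\in W(M_n)$ and $\theta\in\mathbb T$. If $k>n$, then $x_k\in W(M_{k-1})\subset W(M_n)$, so $\|x_n-\theta x_k\|>1$ for all $\theta$. For each pair and each $\theta$, Lemma 1 with $c=\|x_n-\theta x_k\|$ shows that the vectors $x_n/\|x_n\|$ are as required.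

**Case (b): there is $M$ such that for all $x\in W(M)$ and all $M'\subset M$ there are $y\in W(M')$ and $\theta\in\mathbb T$ with $\|x-\theta y\|\le1$.** We show that this contradicts (S). Let $z_1=e_m$ with $m\in M$. Given $z_k\in W(M)$, apply the hypothesis to $x=z_k$ and $M'=\{m\in M:m>\max\operatorname{supp}z_k\}$, and put $z_{k+1}=z_k-\theta y$. The supports are successive, so all coefficients of $z_{k+1}$ are unimodular, and $\|z_{k+1}\|\le1$; that is, $z_{k+1}\in W(M)$. In the limit we obtain an infinite $L\subset M$ and $(a_i)_{i\in L}\subset\mathbb T$ such that every $z_k$ is a partial sum of $\sum_{i\in L}a_ie_i$. Each partial sum of this series is an initial part of some $z_k$, so its norm is at most $\kappa\|z_k\|\le\kappa$. This contradicts (S).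

So case (a) holds. $\blacksquare$

## 6. Proof of Lemma 3

Since $X$ does not contain $c_0$, there are for each $L'$ functionals $f\in B_{X^*}$ and finite $F\subset L'$ with $\sum_{i\in F}|f(x_i)|$ as large as we like. We would like to test a partial sum $\sum_{i\le\max F}a_ix_i$ with $f$. Two things go wrong. The values $f(x_i)$ at indices $i<\max F$ outside $F$ are not controlled and can cancel everything; this is what happens for the full basis of $J$. And on $F$ the arguments of $a_if(x_i)$ may differ. The second problem is met by a function $\psi$ that counts only values in a sector, together with an $F$ of minimal size. The first is met by a Ramsey argument that replaces $f$ by a functional $g$ that is small off $F$.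

Let $K=B_{X^*}$ with the weak$^*$ topology, which is compact, and
$$\psi(z)=\max(0,\ \operatorname{Re}z-|\operatorname{Im}z|).$$
Then $\psi$ is continuous, $0\le\psi(z)\le|z|$, and $\psi(z)>0$ if and only if $z\ne0$ and $|\arg z|<\pi/4$.

**Claim 4.** Let $C\in\mathbb N$. Every infinite $N_0$ contains an infinite $M=\{m_1<m_2<\cdots\}$ such that for every nonempty finite $F\subset M$: if some $f\in K$ has $\sum_{i\in F}\psi(f(x_i))\ge C$, then some $g\in K$ has $\sum_{i\in F}\psi(g(x_i))\ge C$ and $|g(x_{m_k})|\le2^{-k}$ whenever $m_k<\max F$ and $m_k\notin F$.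

*Proof of Claim 4.* **Step 1: setting up the Ramsey coloring.** We choose $m_k$ and sets $N_0=M_0\supset M_1\supset\cdots$ inductively. Suppose that $A=\{m_1<\dots<m_{k-1}\}$ and $M_{k-1}$ with $\min M_{k-1}>m_{k-1}$ are given (for $k=1$, $A=\emptyset$). For $G\subset A$ and a finite nonempty $E\subset M_{k-1}$ let
$$H(G,E)=\Big\{g\in K:\ |g(x_{m_i})|\le2^{-i}\ \text{for } m_i\in A\setminus G,\quad\sum_{i\in G\cup E}\psi(g(x_i))\ge C\Big\}.$$
Call $L=\{l_0<l_1<\cdots\}\subset M_{k-1}$ *$G$-good* if for every $n\ge1$ the set $H(G,\{l_1,\dots,l_n\})$ is empty or contains some $g$ with $|g(x_{l_0})|\le2^{-k}$, and *$G$-bad* otherwise. Badness means that for some $n\ge1$ the set $H(G,\{l_1,\dots,l_n\})$ is nonempty and $|g(x_{l_0})|>2^{-k}$ for all its elements $g$. This depends only on $l_0,\dots,l_n$, so the $G$-bad sets form an open family. Applying the Ramsey theorem for open sets successively to the finitely many $G\subset A$, we find $M'\subset M_{k-1}$ such that, for each $G\subset A$, either all infinite subsets of $M'$ are $G$-good or all are $G$-bad.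

**Step 2: "all bad" is impossible.** This is where weak nullity enters. Suppose that all infinite subsets of $M'=\{q_1<q_2<\cdots\}$ are $G$-bad. Fix $s\in\mathbb N$ and let $E_n=\{q_{s+1},\dots,q_{s+n}\}$. For each $i\le s$ the set $\{q_i\}\cup\{q_{s+1},q_{s+2},\dots\}$ is bad, so there is $n_i\ge 1$ with $H(G,E_{n_i})\ne\emptyset$ and $|g(x_{q_i})|>2^{-k}$ for all $g\in H(G,E_{n_i})$. Let $n=\min_{i\le s}n_i$. Then $H(G,E_n)$ is one of these nonempty sets. Moreover $E_n\subset E_{n_i}$ and $\psi\ge0$, so $H(G,E_n)\subset H(G,E_{n_i})$ for all $i\le s$. Hence any $g\in H(G,E_n)$ satisfies $|g(x_{q_i})|>2^{-k}$ for all $i\le s$ simultaneously. So the sets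
$$\{g\in K:\ |g(x_{q_i})|\ge2^{-k}\text{ for }i\le s\},\qquad s\in\mathbb N,$$
are nonempty. They are weak$^*$ compact and decreasing, so they have a common point $g$, and $|g(x_{q_i})|\ge2^{-k}$ for all $i$. This contradicts $x_n\to0$ weakly.

Therefore all infinite subsets of $M'$ are $G$-good, for every $G\subset A$. Put $m_k=\min M'$ and $M_k=M'\setminus\{m_k\}$, and continue. Let $M=\{m_1<m_2<\cdots\}$.

**Step 3: correcting a functional one coordinate at a time.** We verify the property of $M$. Let $F\subset M$ be finite and nonempty, $\max F=m_r$, and $f\in K$ with $\sum_{i\in F}\psi(f(x_i))\ge C$. Put $g_0=f$. For $k=1,\dots,r-1$ we find $g_k\in K$ with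
$$\sum_{i\in F}\psi(g_k(x_i))\ge C\qquad\text{and}\qquad|g_k(x_{m_i})|\le2^{-i}\ \text{ for all }i\le k\text{ with }m_i\notin F.$$
If $m_k\in F$, take $g_k=g_{k-1}$. If $m_k\notin F$, let $G=F\cap\{m_1,\dots,m_{k-1}\}$ and $E=F\cap\{m_j:j>k\}$. Then $E\ni m_r$ is nonempty, $E\subset M_k$ and $G\cup E=F$. The properties of $g_{k-1}$ say exactly that $g_{k-1}\in H(G,E)$. Extend $\{m_k\}\cup E$ by larger elements of $M_k$ to an infinite subset of $\{m_k\}\cup M_k$, which is the set $M'$ of the $k$-th step. Its first element is $m_k$ and its next $|E|$ elements are those of $E$. Since it is $G$-good and $H(G,E)\neq\emptyset$, there is $g_k\in H(G,E)$ with $|g_k(x_{m_k})|\le2^{-k}$. Membership in $H(G,E)$ gives the other required properties. Finally $g=g_{r-1}$ proves the claim. $\square$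

*Proof of Lemma 3.* **Step 4: one set $M$ for all $C$.** Apply Claim 4 for $C=1,2,\dots$ to get $M^{(1)}\supset M^{(2)}\supset\cdots$, where $M^{(C)}$ has the property of the claim for $C$. Choose $M=\{p_1<p_2<\cdots\}$ with $p_C\in M^{(C)}$ and let $M_{(C)}=\{p_j:j\ge C\}\subset M^{(C)}$. If $F\subset M_{(C)}$ is finite and nonempty and $\sum_F\psi(f(x_i))\ge C$ for some $f\in K$, then the functional $g$ given by the claim satisfies
$$\sum\{|g(x_i)|:\ i\in M_{(C)}\setminus F,\ i<\max F\}\le\sum_{k\ge1}2^{-k}=1.\tag{4}$$

We show that $M$ is as required. Suppose on the contrary that $L\subset M$, $(a_i)_{i\in L}\subset\mathbb T$ and $\|\sum_{i\in L,i\le N}a_ix_i\|\le B$ for all $N$. Fix $C\in\mathbb N$ and put $L_C=L\cap M_{(C)}$, which differs from $L$ by a finite initial part.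

**Step 5: a large sum in a sector.** The aim is a finite $F$ on which some $f$ has a large $\psi$-sum and the $a_i$ are nearly constant. Divide $\mathbb T$ into $8$ arcs of length $\pi/4$. Some arc contains $a_i$ for infinitely many $i\in L_C$, so there are an infinite $L'\subset L_C$ and $\omega\in\mathbb T$ with
$$a_i=\omega e^{\mathrm i\alpha_i},\qquad|\alpha_i|\le\pi/8\qquad(i\in L').$$
The numbers $\sum_{i\in F}|f(x_i)|$, for $f\in K$ and finite $F\subset L'$, are unbounded. Otherwise $\sum_{i\in L'}x_i$ would be weakly unconditionally Cauchy with $\|x_i\|=1$, and $X$ would contain $c_0$. Choose $f$ and $F$ with $\sum_F|f(x_i)|\ge16C$. Dividing the nonzero values $f(x_i)$ by their arguments into $8$ arcs of length $\pi/4$, we find $F'\subset F$ with $\sum_{F'}|f(x_i)|\ge2C$ on which all arguments lie in one arc. A rotation $f'$ of $f$ has $|\arg f'(x_i)|\le\pi/8$ on $F'$. For such values $\psi(z)\ge(\cos\frac\pi8-\sin\frac\pi8)|z|\ge\frac12|z|$, since $\cos\frac\pi8>0.92$ and $\sin\frac\pi8<0.39$. Hence $\sum_{F'}\psi(f'(x_i))\ge C$.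

**Step 6: minimal cardinality, and the contradiction.** By Step 5 we may choose a finite nonempty $F\subset L'$ of *minimal cardinality* such that $\sum_F\psi(f(x_i))\ge C$ for some $f\in K$. Let $g$ be given by the claim for this $F$, so $\sum_F\psi(g(x_i))\ge C$ and (4) holds. Then $\psi(g(x_i))>0$ for every $i\in F$. Otherwise we could remove $i$ from $F$ without changing the sum, which contradicts minimality (and $F\setminus\{i\}$ is not empty because the sum is at least $C>0$). So $|\arg g(x_i)|<\pi/4$ for $i\in F$, although $g$ was not chosen with any regard to arguments. Let $N=\max F$ and $v=\sum_{i\in L_C,i\le N}a_ix_i$. This is a partial sum or a difference of two partial sums of the given series, so $\|v\|\le2B$. For $i\in F$ the argument of $e^{\mathrm i\alpha_i}g(x_i)$ has modulus at most $\frac\pi4+\frac\pi8=\frac{3\pi}8$. Therefore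
$$2B\ge\operatorname{Re}\bar\omega g(v)\ge\sum_{i\in F}\operatorname{Re}\big(e^{\mathrm i\alpha_i}g(x_i)\big)-\sum_{i\in L_C\setminus F,\ i<N}|g(x_i)|\ge\cos\tfrac{3\pi}8\sum_{i\in F}|g(x_i)|-1\ge C\cos\tfrac{3\pi}8-1,$$
where the last step uses $|z|\ge\psi(z)$. Since $B$ is fixed and $C$ was arbitrary, this is a contradiction. $\square$

This completes the proof of Theorem A.

## 7. Extension ranks in a ball of radius $q$

Let us try to get a gap out of the proof of Theorem A. Fix radii $1\le\lambda<\nu$, use vectors with unimodular coefficients and norm at most $\lambda$, and ask for $\|x-\theta y\|\ge\nu$. If this fails for $x$, we get $y$ far out and $\theta$ with $\|x-\theta y\|<\nu$. But now $x-\theta y$ may have norm larger than $\lambda$. It has left the class of vectors to which the failure hypothesis applies, and the iteration stops after one step.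

The way around is to measure by an ordinal how long a vector can be extended inside a ball of radius $q$, as $q$ varies. For smaller $q$ the ordinal is smaller or equal. Ordinals cannot decrease infinitely often, so there are two radii $\lambda<\mu$ for which the vector $0$ has the same ordinal. For these radii, passing from the $\lambda$-ball to the $\mu$-ball gains nothing at $0$, and a failure of separation can be turned into a contradiction. We now make this precise.

Let $\Theta\subset\mathbb T$ be the group of all roots of unity, which is countable and dense in $\mathbb T$. Let $\Gamma$ be the additive subgroup of $X$ generated by $\{\theta e_n:\theta\in\Theta,\ n\in\mathbb N\}$. It is countable, and $\Theta\Gamma=\Gamma$.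

**Definition 8.** For $q\ge1$, infinite $M$ and ordinals $\alpha$ define $D_q^\alpha(M)\subset\Gamma$ by

* $D_q^0(M)=\{w\in\Gamma:\|w\|\le q\}$;
* $D_q^{\alpha+1}(M)=\{w\in\Gamma:\ \text{for all infinite }M'\subset M\text{ there are }m\in M',\ \theta\in\Theta\text{ with }w+\theta e_m\in D_q^\alpha(M)\}$;
* $D_q^\alpha(M)=\bigcap_{\gamma<\alpha}D_q^\gamma(M)$ for limit $\alpha$.

Example: let $X=\ell_2$ with its unit vectors, which satisfy (S). Then for finite $n$
$$w\in D_q^n(M)\iff\|w\|^2+n\le q^2 .$$
This holds for $n=0$. If it holds for $n$ and $w\in D_q^{n+1}(M)$, use an $M'$ disjoint from the support of $w$: we get $\|w\|^2+1+n\le q^2$. Conversely, if this inequality holds, then any $M'$ contains some $m$ off the support of $w$, and $w+e_m\in D_q^n(M)$. So the largest $n$ with $0\in D_q^n(M)$ is $\lfloor q^2\rfloor$. For $q=2,\frac32,\frac43,\frac54,\dots$ this gives $4,2,1,1,\dots$, and the value no longer drops from $q=\frac43$ on.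

**Fact 1.** $D_q^{\alpha'}(M)\subset D_q^\alpha(M)$ for $\alpha\le\alpha'$.

*Proof.* By transfinite induction on $\alpha'$ it is enough to show $D_q^{\alpha+1}(M)\subset D_q^\alpha(M)$ for all $\alpha$, which we do by induction on $\alpha$. Let $\alpha=0$ and $w\in D_q^1(M)$. Using $M'=M\cap(j,\infty)$ for $j=1,2,\dots$ we find $m_j\to\infty$ and $\theta_j\in\Theta$ with $\|w+\theta_je_{m_j}\|\le q$. Since $\theta_je_{m_j}\to0$ weakly, $\|w\|\le q$. If $\alpha=\gamma+1$ and $D_q^{\gamma+1}(M)\subset D_q^\gamma(M)$, then witnesses for $w\in D_q^{\gamma+2}(M)$ lie in $D_q^{\gamma+1}(M)\subset D_q^\gamma(M)$, so $w\in D_q^{\gamma+1}(M)$. If $\alpha$ is a limit and $w\in D_q^{\alpha+1}(M)$, then for each $\gamma<\alpha$ the witnesses lie in $D_q^\alpha(M)\subset D_q^\gamma(M)$, so $w\in D_q^{\gamma+1}(M)\subset D_q^\gamma(M)$. Hence $w\in D_q^\alpha(M)$. $\square$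

**Fact 2.** If $M'\subset^*M$, then $D_q^\alpha(M)\subset D_q^\alpha(M')$.

*Proof.* By induction on $\alpha$; only successors need an argument. Let $w\in D_q^{\alpha+1}(M)$ and let $M''\subset M'$ be infinite. Then $M''\cap M$ is an infinite subset of $M$, so there are $m\in M''\cap M$ and $\theta\in\Theta$ with $w+\theta e_m\in D_q^\alpha(M)\subset D_q^\alpha(M')$. So $w\in D_q^{\alpha+1}(M')$. $\square$

**Fact 3.** If $q\le q'$, then $D_q^\alpha(M)\subset D_{q'}^\alpha(M)$. This is immediate by induction on $\alpha$.

**Fact 4.** For every $w\in\Gamma$ with $\|w\|\le q$ there is a countable ordinal $\tau_q(w)$, not depending on $M$, such that $w\in D_q^\alpha(M)$ implies $\alpha\le\tau_q(w)$.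

*Proof.* Let $T_q(w)$ be the tree of all finite sequences $((m_i,\theta_i))_{i\le n}$ with $m_1<\dots<m_n$, $\theta_i\in\Theta$ and
$$\Big\|w+\sum_{i\le j}\theta_ie_{m_i}\Big\|\le q\qquad(0\le j\le n).$$
An infinite branch would give an infinite series $\sum\theta_ie_{m_i}$ with partial sums of norm at most $q+\|w\|$, which contradicts (S). So the tree is well-founded. Its entries lie in the countable set $\mathbb N\times\Theta$, so the rank $\tau_q(w)$ of its root is a countable ordinal.

Call $w+\sum_{i\le n}\theta_ie_{m_i}$ the vector of the node. We show by induction on $\alpha$: if the vector $u$ of a node lies in $D_q^\alpha(M)$, then the node has rank at least $\alpha$. For $\alpha=0$ this is trivial and for limit $\alpha$ it follows from Definition 8. If $u\in D_q^{\alpha+1}(M)$, apply the definition with $M'=M\cap(m_n,\infty)$ (with $M'=M$ at the root): there are $m>m_n$ and $\theta\in\Theta$ with $u+\theta e_m\in D_q^\alpha(M)$. By Fact 1 this vector has norm at most $q$, so $(m,\theta)$ extends the node within the tree. The extension has rank at least $\alpha$, so the node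 has rank at least $\alpha+1$. Apply this to the root, whose vector is $w$. $\square$

**Definition 9 (extension rank).** For $w\in\Gamma$ with $\|w\|\le q$ let $r_q(w,M)=\max\{\alpha:w\in D_q^\alpha(M)\}$, and let $r_q(w,M)=-1$ if $\|w\|>q$.

The maximum exists. The ordinals $\alpha$ with $w\in D_q^\alpha(M)$ include $0$, form an initial segment by Fact 1, and are bounded by $\tau_q(w)$. If their supremum were not attained, it would be a limit, and then it would be attained by the definition of $D_q^\alpha(M)$ at limits. So for all ordinals $\alpha$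
$$w\in D_q^\alpha(M)\iff r_q(w,M)\ge\alpha .$$
By Fact 2,
$$r_q(w,M')\ge r_q(w,M)\quad\text{if }M'\subset^*M,\tag{5}$$
so $r_q(w,M)$ does not change if $M$ is modified at finitely many points. In the example of $\ell_2$, $r_q(w,M)=\lfloor q^2-\|w\|^2\rfloor$ when $\|w\|\le q$.

## 8. A set on which the ranks no longer change

Let $q_j=1+\frac1j$ for $j\in\mathbb N$.

**Lemma 5.** There is an infinite $M$ with $r_{q_j}(w,M')=r_{q_j}(w,M)$ for all $j$, all $w\in\Gamma$ and all infinite $M'\subset M$.

*Proof.* **Step 1: one pair.** We fix $q\in\{q_j\}$, $w\in\Gamma$ and $N_0$, and find $M\subset N_0$ on whose infinite subsets $r_q(w,\cdot)$ is constant. If $\|w\|>q$, any $M$ works. Let $\|w\|\le q$ and suppose that there is no such $M$. Then every $M\subset N_0$ contains some $M'$ with $r_q(w,M')\ne r_q(w,M)$, and hence, by (5), $r_q(w,M')>r_q(w,M)$. Construct $M_\xi\subset N_0$ for $\xi<\omega_1$, decreasing with respect to $\subset^*$, as follows. Let $M_0=N_0$. Let $M_{\xi+1}\subset M_\xi$ satisfy $r_q(w,M_{\xi+1})>r_q(w,M_\xi)$. If $\xi$ is a countable limit, choose $\zeta_1<\zeta_2<\cdots$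 with supremum $\xi$ and let $M_\xi$ be a diagonal set for $M_{\zeta_1},M_{\zeta_2},\dots$, with the finitely many points outside $N_0$ removed; then $M_\xi\subset^*M_\zeta$ for all $\zeta<\xi$. By induction and (5), $r_q(w,M_\xi)\ge\xi$ for all $\xi<\omega_1$. But $r_q(w,M_\xi)\le\tau_q(w)<\omega_1$ by Fact 4, a contradiction.

**Step 2: all pairs.** There are countably many pairs $(q_j,w)$; enumerate them. By Step 1 we obtain $M_1\supset M_2\supset\cdots$ such that the rank of the $i$-th pair is constant on the infinite subsets of $M_i$. Let $M$ be a diagonal set, $M\subset^*M_i$ for all $i$. Let $M'\subset M$ be infinite and let $(q,w)$ be the $i$-th pair. Then $M'\cap M_i$ differs from $M'$ by finitely many points, so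
$$r_q(w,M')=r_q(w,M'\cap M_i)=r_q(w,M_i).$$
The right side does not depend on $M'$. $\square$

Fix the set $M$ of Lemma 5. For $q\in\{q_j\}$ write $r_q(w)=r_q(w,M)$ and $D_q^\alpha=D_q^\alpha(M)$. By Lemma 5, $D_q^\alpha=D_q^\alpha(M')$ for every infinite $M'\subset M$. The gain is that failing to belong to $D_q^{\alpha+1}$ can now be used inside any prescribed $M'$:

> (6) Let $q\in\{q_j\}$ and $w\in\Gamma\setminus D_q^{\alpha+1}$. Then every infinite $M'\subset M$ contains an infinite $M''$ with $w+\theta e_m\notin D_q^\alpha$ for all $m\in M''$, $\theta\in\Theta$.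

Indeed $w\notin D_q^{\alpha+1}(M')$, so by definition there is an infinite $M''\subset M'$ such that $w+\theta e_m\notin D_q^\alpha(M')=D_q^\alpha$ for all $m\in M''$ and $\theta\in\Theta$.

## 9. Two radii of equal rank, and the proof of Theorem B

**Step 1: choice of the radii.** The purpose is to find $\lambda<\mu$ at which $0$ has the same rank. By Fact 3 the ordinals $r_{q_1}(0)\ge r_{q_2}(0)\ge\cdots$ do not increase. An infinite strictly decreasing sequence of ordinals does not exist, so there is $j$ with $r_{q_{j+1}}(0)=r_{q_j}(0)=:\rho$. Put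
$$\lambda=q_{j+1}<\mu=q_j,\qquad\text{so}\quad r_\lambda(0)=r_\mu(0)=\rho,$$
and fix $\nu\in(\lambda,\mu)$. Note $\lambda>1$.

**Step 2: vectors of rank below $\rho$ are plentiful.** We shall select the sequence among vectors $w$ with $r_\mu(w)<\rho$, and need that this property is preserved by adding suitable $\theta e_m$.

> (7) If $v=0$, or $v\in\Gamma$ and $r_\mu(v)<\rho$, then every infinite $M'\subset M$ contains an infinite $M''$ with $r_\mu(v+\theta e_m)<\rho$ for all $m\in M''$, $\theta\in\Theta$.

In both cases $r_\mu(v)\le\rho$, so $v\notin D_\mu^{\rho+1}$. Now apply (6) with $q=\mu$ and $\alpha=\rho$: $v+\theta e_m\notin D_\mu^\rho$ means $r_\mu(v+\theta e_m)<\rho$.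

**Step 3: the key claim.** This is the inductive step of the construction.

**Claim 6.** Let $n\ge1$ and let $w_1,\dots,w_n\in\Gamma$ satisfy $\|w_i\|\le\lambda$ and $r_\mu(w_i)<\rho$. Then there is $v\in\Gamma$ with $\|v\|\le\lambda$, $r_\mu(v)<\rho$ and $\|w_i+\theta v\|\ge\nu$ for all $i\le n$ and all $\theta\in\mathbb T$.

Before the proof, here is the plan. If the claim fails, every admissible $v$ in the $\lambda$-ball is attached to some $w_i$ so that $w_i+\theta_0v$ is in the $\mu$-ball. Then the extensions of $0$ inside the $\lambda$-ball, which last for rank $\rho$, can be copied on top of the $w_i$ inside the $\mu$-ball. So some $w_i$ has rank at least $\rho$ at radius $\mu$, against the hypothesis. In contrast to the attempt in Section 7, the copied vectors never have to return to the $\lambda$-ball. Which $w_i$ and which $\theta_0$ are used may change with $v$, and this is harmless since only finitely many choices are allowed.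

*Proof of Claim 6.* Since $\Theta$ is dense, there is a finite $\Theta_0\subset\Theta$ such that every $\theta\in\mathbb T$ has some $\theta_0\in\Theta_0$ with $|\theta-\theta_0|\le\frac{\mu-\nu}\lambda$. Let $J=\{1,\dots,n\}\times\Theta_0$, a finite set. Suppose that the claim fails. Then for every $v\in\Gamma$ with $\|v\|\le\lambda$ and $r_\mu(v)<\rho$ there are $i\le n$ and $\theta\in\mathbb T$ with $\|w_i+\theta v\|<\nu$. Choosing $\theta_0\in\Theta_0$ as above, we get
$$\|w_i+\theta_0v\|\le\nu+|\theta-\theta_0|\,\|v\|\le\nu+\frac{\mu-\nu}\lambda\,\lambda=\mu.\tag{8}$$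
Let $V=\{0\}\cup\{v\in\Gamma:r_\mu(v)<\rho\}$. We prove by transfinite induction on $\alpha$ the statement

> $P(\alpha)$: for every $v\in V\cap D_\lambda^\alpha$ there is $(i,\theta_0)\in J$ with $w_i+\theta_0v\in D_\mu^\alpha$.

Note that $w_i+\theta_0v\in\Gamma$ because $\Theta\Gamma=\Gamma$.

$P(0)$. Let $v\in V$ with $\|v\|\le\lambda$. If $v\ne0$, this is (8). If $v=0$, then $\|w_i\|\le\lambda\le\mu$.

$P(\gamma)\Rightarrow P(\gamma+1)$. Let $v\in V\cap D_\lambda^{\gamma+1}$ and suppose that $w_i+\theta_0v\notin D_\mu^{\gamma+1}$ for all $(i,\theta_0)\in J$. Apply (6) with $q=\mu$ and $\alpha=\gamma$ successively to these finitely many vectors, passing each time to a smaller infinite set, and then apply (7) to $v$. We obtain an infinite $M''\subset M$ such that for all $m\in M''$, $\theta\in\Theta$ and $(i,\theta_0)\in J$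
$$w_i+\theta_0v+\theta e_m\notin D_\mu^\gamma\qquad\text{and}\qquad r_\mu(v+\theta e_m)<\rho.\tag{9}$$
Since $v\in D_\lambda^{\gamma+1}$, there are $m\in M''$ and $\theta\in\Theta$ with $v+\theta e_m\in D_\lambda^\gamma$. By (9), $v+\theta e_m\in V$. So $P(\gamma)$ gives $(i,\theta_0)\in J$ with
$$w_i+\theta_0v+\theta_0\theta e_m\in D_\mu^\gamma .$$
Since $\Theta$ is a group, $\theta_0\theta\in\Theta$, and this contradicts (9).

$\alpha$ a limit, with $P(\gamma)$ for all $\gamma<\alpha$. Let $v\in V\cap D_\lambda^\alpha$. Then $v\in D_\lambda^\gamma$ for each $\gamma<\alpha$, so some element of $J$ works for $\gamma$. As $J$ is finite, one element $(i,\theta_0)$ works for cofinally many $\gamma<\alpha$. By Fact 1 it works for all $\gamma<\alpha$, and hence $w_i+\theta_0v\in D_\mu^\alpha$.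

This proves $P(\alpha)$ for all $\alpha$. Since $r_\lambda(0)=\rho$, we have $0\in V\cap D_\lambda^\rho$, and $P(\rho)$ with $v=0$ gives $i$ with $w_i\in D_\mu^\rho$, i.e. $r_\mu(w_i)\ge\rho$. This contradicts the hypothesis on $w_i$. $\square$

**Step 4: the separated sequence.** By (7) with $v=0$ and $\theta=1$ there is $m\in M$ with $r_\mu(e_m)<\rho$. Put $w_1=e_m$; then $\|w_1\|=1\le\lambda$. Applying Claim 6 inductively, with $w_{n+1}=v$, we obtain $(w_n)\subset\Gamma$ with $\|w_n\|\le\lambda$ and
$$\|w_k-\theta w_n\|\ge\nu\qquad(k<n,\ \theta\in\mathbb T).$$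
The vectors $w_n/\lambda$ lie in $B_X$. By Lemma 1 with $c=\nu/\lambda>1$, the vectors $x_n=w_n/\|w_n\|\in S_X$ satisfy
$$\|x_n-\theta x_k\|\ge\frac\nu\lambda=:1+\varepsilon\qquad(n\ne k,\ \theta\in\mathbb T).$$

**Step 5: arbitrary scalars.** We derive (1), for any sequence satisfying the last inequality. It is trivial if $a$ or $b$ is $0$. Let $a,b\ne0$ and, by symmetry, $|a|\ge|b|$. Put $\tau=|a|/|b|\ge1$ and $\theta=-\frac{b}{|b|}\cdot\frac{|a|}{a}\in\mathbb T$. Then
$$ax_n+bx_k=\frac a{|a|}\,|b|\,(\tau x_n-\theta x_k),\qquad\text{so}\qquad\|ax_n+bx_k\|=|b|\,\|\tau x_n-\theta x_k\|.$$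
The convex function $h(\tau)=\|\tau x_n-\theta x_k\|$ has $h(0)=1<1+\varepsilon\le h(1)$, so $h(\tau)\ge1+\varepsilon$ by (2).

Together with Proposition 2 for spaces containing $c_0$ or $\ell_1$, this proves Theorem B except for its last sentence. $\blacksquare$

## 10. The exact value $2^{1/p}$ in $\ell_p$ and the dependence of $\varepsilon$ on $X$

It remains to show that no $\varepsilon>0$ works for all $X$. Let $1<p<\infty$.

**Step 1: norms of weakly null perturbations.** We show: if $y_k\to0$ weakly in $\ell_p$ and $\|y_k\|\to t$, then for every $u\in\ell_p$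
$$\|u+y_k\|^p\to\|u\|^p+t^p.\tag{10}$$
If $u$ is supported in $\{1,\dots,m\}$, let $P_m$ be the projection onto the first $m$ coordinates. The coordinates of $y_k$ tend to $0$, so $\|P_my_k\|\to0$, and
$$\|u+y_k\|^p=\|u+P_my_k\|^p+\|y_k-P_my_k\|^p\to\|u\|^p+t^p.$$
A general $u$ is approximated by finitely supported $u'$, using $\big|\|u+y_k\|-\|u'+y_k\|\big|\le\|u-u'\|$.

**Step 2: an upper bound for separation.** Let $(x_n)\subset S_{\ell_p}$. Since $\ell_p$ is reflexive, we may pass to a subsequence with $x_n=x+y_n$, $y_n\to0$ weakly and $\|y_n\|\to t$. By (10) with $u=x$, $1=\|x_n\|^p\to\|x\|^p+t^p$, so $t\le1$. For fixed $n$, (10) with $u=y_n$ and the weakly null sequence $(-y_k)_k$ gives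
$$\lim_k\|x_n-x_k\|^p=\lim_k\|y_n-y_k\|^p=\|y_n\|^p+t^p,$$
and the right side tends to $2t^p\le2$ as $n\to\infty$. Hence $\inf_{n\ne k}\|x_n-x_k\|\le2^{1/p}$.

So if a sequence in $S_{\ell_p}$ satisfies the conclusion of Theorem B, then $1+\varepsilon\le2^{1/p}$, already because of $\theta=1$. As $2^{1/p}\to1$ for $p\to\infty$, no $\varepsilon>0$ works for all spaces. In $\ell_p$ the unit vectors satisfy $\|e_n-\theta e_k\|=2^{1/p}$ for all $\theta\in\mathbb T$, so the optimal toroidal separation in $\ell_p$ is exactly $2^{1/p}$. $\blacksquare$
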